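\title{Five weights suffice for neighbor-sum-2-distinguishing edge-weightings}

\begin{abstract}
We prove that the edges of every graph with no component isomorphic to $K_2$ can be weighted with the integers $1,\dots,5$ so that the sums of the weights at the two ends of every edge differ by at least $2$. All sums can be made even, and $\{1,\dots,5\}$ can be replaced by any five consecutive integers starting with a positive odd integer. Four consecutive integers do not suffice for cycles whose length is not divisible by $4$. The proof prescribes the sums modulo $4$ on the two sides of a maximum cut, separates the ends of the remaining edges greedily, and uses a circulation to keep earlier sums fixed. A parity obstruction is removed by examining an end block.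
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For an integer-valued function $\omega$ on the edges of a graph $G$ and a vertex $v$, the \emph{sum} at $v$ is
\[
\sigma_\omega(v)=\sum_{e\ni v}\omega(e),
\]
taken over the edges incident with $v$. We call $\omega$ an \emph{edge-weighting}, and a \emph{$k$-edge-weighting} if its values lie in $\{1,\dots,k\}$. It is \emph{neighbor-sum-distinguishing} if $\sigma_\omega(u)\ne\sigma_\omega(v)$ for every edge $uv$, and \emph{neighbor-sum-2-distinguishing} if $|\sigma_\omega(u)-\sigma_\omega(v)|\ge2$ for every edge $uv$. In the first case the sums form a proper vertex coloring of $G$; in the second case adjacent vertices do not even receive consecutive colors. The two vertices of $K_2$ always have the same sum, so we restrict attention to \emph{nice} graphs, those with no component isomorphic to $K_2$. For a nice graph $G$, let $\chi_\Sigma(G)$ and $\chi_{\Sigma>1}(G)$ be the least $k$ for which $G$ has a neighbor-sum-distinguishing, respectively neighbor-sum-2-distinguishing, $k$-edge-weighting.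

Kalkowski, Karo\'nski and Pfender proved that $\chi_\Sigma(G)\le5$ for every nice graph $G$. Doubling all weights doubles all differences of sums, so $\chi_{\Sigma>1}(G)\le2\chi_\Sigma(G)\le10$. How much of this range is needed? For the path on three vertices, the sum at the center exceeds the sum at one leaf by the weight at the other leaf, so both weights must be at least $2$ and $\chi_{\Sigma>1}=2$. In a triangle, the sums at two vertices differ by the difference of two weights. The three weights must therefore be pairwise at distance at least $2$, and $\chi_{\Sigma>1}(K_3)=5$, attained by $1,3,5$. These weights arise from the distinguishing weights $1,2,3$ by $\omega\mapsto2\omega-1$. This map turns the sum at $v$ into $2\sigma_\omega(v)-d(v)$, where $d(v)$ is the degree, so it gives $\chi_{\Sigma>1}(G)\le2\chi_\Sigma(G)-1$ when $G$ is regular, but it distorts the differences when degrees vary. So no bound below $5$ can hold in general, and the conjecture of \cite{source} is that the triangle is the worst case: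
\begin{quote}
\emph{$\chi_{\Sigma>1}(G)\le5$ for every nice graph $G$.}
\end{quote}
We prove this in a stronger form, which keeps one feature of doubling: when all sums are even, distinct sums differ by at least $2$.

\begin{theorem}\label{thm:main}
Let $a\ge2$ be an even integer and let $G$ be a nice graph. There is an edge-weighting $\omega:E(G)\to\{a-1,a,a+1,a+2,a+3\}$ such that every sum $\sigma_\omega(v)$ is even and $\sigma_\omega(u)\ne\sigma_\omega(v)$ for every edge $uv$. Hence $|\sigma_\omega(u)-\sigma_\omega(v)|\ge2$ for every edge $uv$. In particular, $\chi_{\Sigma>1}(G)\le5$.
\end{theorem}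

The last statement is the case $a=2$, and the reader may put $a=2$ throughout. The proof does not use the bound on $\chi_\Sigma$. Multiplying the weighting for $a=2$ by $g/2$ gives larger gaps.

\begin{corollary}\label{cor:gap}
For every even $g\ge2$, every nice graph has an edge-weighting with values in $\{1,\dots,5g/2\}$ whose sums differ by at least $g$ along every edge.
\end{corollary}

A \emph{cut} of $G$ is a partition $(S,T)$ of $V(G)$, where one part may be empty. An edge is \emph{crossing} if it joins $S$ to $T$, and the cut is \emph{maximum} if no cut has more crossing edges. A component of a nice graph is either an isolated vertex, whose sum is $0$, or has at least three vertices. Theorem~\ref{thm:main} therefore follows by applying the next theorem to each component.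

\begin{theorem}\label{thm:connected}
Let $a\ge2$ be even and let $G$ be connected with at least three vertices. There are an edge-weighting $\omega:E(G)\to\{a-1,\dots,a+3\}$ and a maximum cut of $G$ such that
\begin{enumerate}
\item[(i)] every sum $\sigma_\omega(v)$ is even;
\item[(ii)] $\sigma_\omega(u)\ne\sigma_\omega(v)$ for every edge $uv$;
\item[(iii)] the sums are $\equiv0\pmod4$ on one side of the cut and $\equiv2\pmod4$ on the other, with at most one exceptional vertex, and if there is an exceptional vertex, then all its edges are crossing.
\end{enumerate}
\end{theorem}

Cycles show that five consecutive weights are needed, wherever the interval starts.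

\begin{theorem}\label{thm:cycles}
Let $m\ge3$. If $4\nmid m$, then the cycle $C_m$ has no neighbor-sum-2-distinguishing edge-weighting with values in a set of four consecutive integers. So $\chi_{\Sigma>1}(C_m)=5$, and for no $a$ can the five weights in Theorem~\ref{thm:main} be replaced by four consecutive integers. If $4\mid m$, then $\chi_{\Sigma>1}(C_m)=3$.
\end{theorem}

\section{Cycles}\label{sec:cycles}

\begin{proof}[Proof of Theorem~\ref{thm:cycles}]
Let $e_1,\dots,e_m$ be the edges of $C_m$ in cyclic order, with indices modulo $m$. The two ends of $e_i$ have sums $\omega(e_{i-1})+\omega(e_i)$ and $\omega(e_i)+\omega(e_{i+1})$. So $\omega$ is neighbor-sum-2-distinguishing if and only if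
\begin{equation}\label{eq:cycle}
|\omega(e_{i-1})-\omega(e_{i+1})|\ge2\qquad\text{for all }i.
\end{equation}
Suppose that \eqref{eq:cycle} holds with all weights in $\{p,p+1,p+2,p+3\}$. Call $p,p+1$ \emph{small} and $p+2,p+3$ \emph{large}. Two small numbers differ by at most $1$, and so do two large ones. Hence the sequence $\omega(e_1),\omega(e_3),\omega(e_5),\dots$ alternates between small and large. It returns to $e_1$ after $m$ steps if $m$ is odd and after $m/2$ steps if $m$ is even, and this number of steps must be even. This forces $4\mid m$. So if $4\nmid m$, then four consecutive weights do not suffice, $\chi_{\Sigma>1}(C_m)\ge5$, and equality holds by Theorem~\ref{thm:main}.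

If $4\mid m$, the periodic pattern $1,1,3,3,1,1,3,3,\dots$ satisfies \eqref{eq:cycle}, while weights from $\{1,2\}$ never differ by $2$. So $\chi_{\Sigma>1}(C_m)=3$.
\end{proof}

\section{The method on a triangle}\label{sec:triangle}

Let $a=2$, let $G$ be the triangle $uvw$, and take the maximum cut $S=\{u,v\}$, $T=\{w\}$. We ask for sums $\equiv0\pmod4$ on $S$ and $\equiv2\pmod4$ on $T$. Then the crossing edges $uw$ and $vw$ take care of themselves, and only the edge $uv$ needs attention. We would like to fix the sum at $u$ first and then offer $v$ two values, both $\equiv0\pmod 4$, without disturbing $u$ or $w$.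

Start from even \emph{base weights} $b\in\{2,4\}$. Add a \emph{shift} $s=\pm1$ to the edge $uv$. This changes the sums at both $u$ and $v$ by $s$. Now \emph{correct} along the crossing path $uwv$: add $-s$ to $uw$ and $+s$ to $wv$. The changes cancel at $u$ and at $w$, and they add up to $2s$ at $v$. The final sums are $\sigma_b(u)$, $\sigma_b(v)\pm2$ and $\sigma_b(w)$. The two values at $v$ differ by $4$, and the residues are right if
\[
\sigma_b(u)\equiv0,\qquad\sigma_b(v)\equiv2,\qquad\sigma_b(w)\equiv2\pmod4 .
\]
The choice $b(uv)=b(uw)=2$, $b(vw)=4$ gives $4,6,6$. The vertex $v$ may take $4$ or $8$, and it must avoid the sum $4$ at $u$, so $s=+1$. The weights become $\omega(uv)=3$, $\omega(uw)=1$, $\omega(vw)=5$, and the sums at $u,v,w$ are $4,8,6$. Every base weight was changed by at most $1$, which is why the weights lie in $\{1,\dots,5\}$.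

Two difficulties arise in general. First, many non-crossing edges must be corrected at once, while each crossing edge may change by at most $1$. This is a flow problem, and its cut condition turns out to be the maximality of the cut (Section~\ref{sec:cuts}). Second, base weights with the required residues need not exist. Had we asked for $2$ on $S$ and $0$ on $T$, we would have needed $\sigma_b(u),\sigma_b(v),\sigma_b(w)\equiv2,0,0$. These residues add up to $2$, whereas $\sum_v\sigma_b(v)=2\sum_eb(e)\equiv0\pmod4$. For the triangle the other choice works, but for some cuts both choices fail (Section~\ref{sec:scheme}). Sections~\ref{sec:repairs} to~\ref{sec:nonbip} deal with those cuts.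

\section{Maximum cuts and corrections}\label{sec:cuts}

For a cut $(S,T)$ of a graph $H$, let $C$ be the set of crossing edges and $N$ the set of non-crossing edges. For $X\subseteq V(H)$ let $\delta(X)$ be the set of edges with exactly one end in $X$, and put $c(X)=|\delta(X)\cap C|$ and $n(X)=|\delta(X)\cap N|$. \emph{Switching} $X$ means moving every vertex of $X$ to the other side, which gives the cut $(S\triangle X,T\triangle X)$. Exactly the edges of $\delta(X)$ change their status, so $|C|$ changes by $n(X)-c(X)$. Hence, for a maximum cut,
\begin{equation}\label{eq:max}
n(X)\le c(X)\qquad\text{for all }X\subseteq V(H).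
\end{equation}
We call $X$ \emph{tight} if $n(X)=c(X)$. Switching a tight set in a maximum cut gives a maximum cut with the same $|N|$.

A \emph{circulation} in a directed graph is a function on the arcs such that at every vertex the total value on entering arcs equals the total value on leaving arcs. We use Hoffman's circulation theorem: \emph{given integers $\lambda(\alpha)\le\mu(\alpha)$, of any sign, for each arc $\alpha$, there is an integer-valued circulation $\phi$ with $\lambda\le\phi\le\mu$ if and only if, for every vertex set $X$, the sum of $\lambda$ over the arcs leaving $X$ is at most the sum of $\mu$ over the arcs entering $X$.}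

Fix a linear order $\prec$ on $V(H)$. An edge $uv\in N$ with $u\prec v$ is a \emph{back edge} of $v$ and a \emph{forward edge} of $u$. The next lemma finds corrections on $C$ that cancel given shifts at the earlier end of each edge of $N$ and repeat them at the later end.

\begin{lemma}\label{lem:correction}
Let $(S,T)$ be a cut of a graph $H$, let $\prec$ be a linear order on $V(H)$, and let $s:N\to\mathbb Z$ satisfy
\begin{equation}\label{eq:capacity}
\sum_{e\in N\cap\delta(X)}|s(e)|\le c(X)\qquad\text{for all }X\subseteq V(H).
\end{equation}
Then there is $f:C\to\{-1,0,1\}$ such that, for every vertex $v$,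
\begin{equation}\label{eq:correction}
\sum_{e\in C,\ e\ni v}f(e)=\sum_{e\text{ back edge of }v}s(e)\;-\sum_{e\text{ forward edge of }v}s(e).
\end{equation}
Condition \eqref{eq:capacity} holds if the cut is maximum and $|s|\le1$.
\end{lemma}

\begin{proof}
Orient every edge of $C$ from $S$ to $T$, with bounds $\lambda=-1$ and $\mu=1$. Orient an edge $e\in N$ from its earlier end to its later end if it lies inside $S$, and from its later end to its earlier end if it lies inside $T$, with bounds $\lambda=\mu=s(e)$. Let $X\subseteq V(H)$. A crossing edge in $\delta(X)$ contributes $-1$ to the left side of Hoffman's inequality if it leaves $X$, and $+1$ to the right side if it enters $X$. So the inequality reads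
\[
\sum_{e\in N\text{ leaving }X}s(e)-\sum_{e\in N\text{ entering }X}s(e)\le c(X),
\]
and it follows from \eqref{eq:capacity}. Let $f$ be the restriction to $C$ of an integer-valued circulation. At a vertex $v\in S$, the crossing edges and the forward edges leave, and the back edges enter; so $\sum f+\sum_{\text{forward}}s=\sum_{\text{back}}s$. At a vertex $v\in T$, the crossing edges and the forward edges enter, and the back edges leave, which gives the same equation. This is \eqref{eq:correction}. The last sentence of the lemma follows from \eqref{eq:max}.
\end{proof}

Maximality cannot be dropped. If $v$ is the first vertex and all its forward edges have shift $+1$, then \eqref{eq:correction} asks for corrections of total $-n(\{v\})$ on $c(\{v\})$ edges, which requires $n(\{v\})\le c(\{v\})$.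

\section{The scheme and good cuts}\label{sec:scheme}

From now on $a\ge2$ is even, $G=(V,E)$ is connected with $|V|\ge3$, and $d(v)$ is the degree in $G$. A weighting as in Theorem~\ref{thm:connected} is called \emph{admissible}.

\subsection*{Planned sums}
Fix a maximum cut $(S,T)$ and an order $\prec$. Let $d^-(v)$ be the number of back edges of $v$. Every edge of $N$ is a back edge of exactly one vertex, so $\sum_vd^-(v)=|N|$. Given base weights $b:E\to\mathbb Z$, shifts $s$ on $N$ and corrections $f$ on $C$ satisfying \eqref{eq:correction}, let $\omega=b+s$ on $N$ and $\omega=b+f$ on $C$. At a vertex $v$, the shifts on forward edges cancel against the corrections, so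
\begin{equation}\label{eq:planned}
\sigma_\omega(v)=\sigma_b(v)+2\sum_{e\text{ back edge of }v}s(e).
\end{equation}
Call the right side the \emph{planned sum} of $v$. It depends only on $b$ and on the shifts on the back edges of $v$. We can therefore treat the vertices in the order $\prec$, choose at $v$ the shifts on its back edges, and never alter an earlier planned sum. The corrections are chosen at the very end, and they turn planned sums into sums. If $b(e)\in\{a,a+2\}$ and we add a number from $\{-1,0,1\}$, then $\omega(e)\in\{a-1,\dots,a+3\}$.

A \emph{target} is a function $\tau:V\to\{0,2\}$ that takes one value on $S$ and the other on $T$. There are two targets, and $t=|\{v:\tau(v)=2\}|$ equals $|S|$ for one and $|T|$ for the other. If $\sigma_\omega(v)\equiv\tau(v)\pmod4$ for all $v$, then all sums are even, the ends of each crossing edge have different sums, and $\omega$ is admissible as soon as its weights are in range and the ends of each edge of $N$ have different sums.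

\begin{lemma}[greedy step]\label{lem:greedy}
Let $v$ be a vertex with $\sigma_b(v)\equiv\tau(v)+2d^-(v)\pmod4$. One can choose shifts in $\{-1,1\}$ on the back edges of $v$ so that the planned sum of $v$ is $\equiv\tau(v)\pmod4$ and differs from the planned sums at the other ends of these back edges.
\end{lemma}

\begin{proof}
If $i$ of the shifts are $+1$, the planned sum is $\sigma_b(v)-2d^-(v)+4i$. For $0\le i\le d^-(v)$ these are $d^-(v)+1$ numbers, all $\equiv\tau(v)\pmod4$, and at most $d^-(v)$ of them are forbidden.
\end{proof}

\subsection*{Base weights}
It remains to find base weights with prescribed sums modulo $4$. This is a parity problem.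

\begin{lemma}\label{lem:parity}
Let $H$ be a connected graph and let $\pi:V(H)\to\mathbb Z$ have even sum. Then there is $y:E(H)\to\{0,1\}$ with $\sigma_y(v)\equiv\pi(v)\pmod2$ for all $v$. Replacing $y$ by $1-y$ on the edges of a cycle gives another such function.
\end{lemma}

\begin{proof}
The number of vertices with $\pi$ odd is even. Pair them up, join each pair by a path, and let $y$ be the sum modulo $2$ of the indicator functions of these paths. A path contributes $1$ to the sum at its two ends and $0$ or $2$ elsewhere. The replacement along a cycle, which we call \emph{toggling} the cycle, changes two edges by $\pm1$ at each vertex of the cycle, so it preserves all parities.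
\end{proof}

\begin{lemma}\label{lem:base}
Let $\tau$ be a target and let $\kappa:V\to\mathbb Z$ be such that $t+\sum_v\kappa(v)$ is even. Then there is $y:E\to\{0,1\}$ such that $b=a+2y$ satisfies
\begin{equation}\label{eq:base}
\sigma_b(v)\equiv\tau(v)+2\kappa(v)\pmod4\qquad\text{for all }v.
\end{equation}
Toggling $y$ along a cycle preserves \eqref{eq:base}.
\end{lemma}

\begin{proof}
We have $\sigma_b(v)=a\,d(v)+2\sigma_y(v)$. Since $a$ is even, we may divide by $2$, and \eqref{eq:base} becomes $\sigma_y(v)\equiv\pi(v)\pmod 2$ with $\pi(v)=\tau(v)/2+\kappa(v)-\frac a2d(v)$. The sum of $\pi$ is $t+\sum_v\kappa(v)-a|E|$, which is even. Apply Lemma~\ref{lem:parity}.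
\end{proof}

The greedy step asks for $\kappa=d^-$, hence for $t+|N|$ even. Call a maximum cut \emph{good} if $|S|+|N|$ or $|T|+|N|$ is even, and \emph{bad} otherwise. For a bad cut, $t+|N|$ is odd for both targets.

\begin{proposition}\label{prop:good}
If $G$ has a good maximum cut, then $G$ has an admissible weighting.
\end{proposition}

\begin{proof}
Choose a target with $t+|N|$ even, any order $\prec$, and $b$ satisfying \eqref{eq:base} with $\kappa=d^-$. Apply Lemma~\ref{lem:greedy} to the vertices in order, and take $f$ from Lemma~\ref{lem:correction}. All weights are in range, all sums are congruent to $\tau$ modulo $4$, and each edge of $N$, being a back edge of its later end, has different sums at its ends.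
\end{proof}

\begin{remark}\label{rem:obstruction}
The obstruction at a bad cut does not depend on the way we choose weights. Let $\omega$ be any edge-weighting with $\sigma_\omega\equiv\tau\pmod4$ everywhere. In $\sum_{v\in S}\sigma_\omega(v)-\sum_{v\in T}\sigma_\omega(v)$ the crossing edges cancel and each edge of $N$ is counted twice, with a sign. Modulo $4$ this gives $2t\equiv2\sum_{e\in N}\omega(e)$. So \emph{the number of edges of $N$ with odd weight has the parity of $t$}. In Proposition~\ref{prop:good} all edges of $N$ have odd weight. For a bad cut this is impossible, and three ways out remain: change the cut, give one edge of $N$ an even weight, or give up the target at one vertex. The last is sometimes forced. If $G$ is bipartite with both classes of odd size, as $C_6$ is, then the bipartition is the only maximum cut, $N=\emptyset$ and $t$ is odd, so the exceptional vertex in Theorem~\ref{thm:connected} is unavoidable. The excluded graph $K_2$ is the smallest graph of this kind.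
\end{remark}

\section{Three repairs of a bad cut}\label{sec:repairs}

In this section $(S,T)$ is a bad maximum cut of $G$. The first repair changes the cut.

\begin{lemma}[odd tight set]\label{lem:odd}
If some tight set $X$ has odd size, then $G$ has an admissible weighting.
\end{lemma}

\begin{proof}
Switching $X$ gives a maximum cut with the same $|N|$ and with $|T\triangle X|\equiv|T|+1\pmod2$. This cut is good, and Proposition~\ref{prop:good} applies.
\end{proof}

The other two repairs give an edge $e_0=uv\in N$ an even shift. If $u\prec v$, then $e_0$ no longer contributes to the residue of $v$, so we lower $\kappa(v)$ by one, and this restores the parity condition of Lemma~\ref{lem:base}. The cost is that $v$ may lose one of its choices. To keep it, we can let $s(e_0)$ take two even values at distance $2$, one of which has absolute value $2$. This needs one more unit of capacity in every $\delta(X)$ that contains $e_0$.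

\begin{lemma}[double shift]\label{lem:double}
If there is an edge $e_0=uv\in N$ such that no tight set contains exactly one of $u$ and $v$, then $G$ has an admissible weighting.
\end{lemma}

\begin{proof}
Take any target and an order with $u\prec v$. Let $\kappa=d^-$, except that $\kappa(v)=d^-(v)-1$. Then $t+\sum\kappa=t+|N|-1$ is even, and Lemma~\ref{lem:base} gives $b$. Let $\eta=1$ if $b(e_0)=a$ and $\eta=-1$ if $b(e_0)=a+2$, and allow $s(e_0)\in\{0,2\eta\}$. Then $b(e_0)+s(e_0)\in\{a,a+2\}$. All other shifts are $\pm1$. Treat the vertices in order, using Lemma~\ref{lem:greedy} at every vertex other than $v$. At $v$, the planned sum can be any number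
\[
\sigma_b(v)-2\kappa(v)+4i+4j\eta,\qquad 0\le i\le d^-(v)-1,\quad j\in\{0,1\}.
\]
As $i+j\eta$ ranges over $d^-(v)+1$ consecutive integers, these are $d^-(v)+1$ distinct numbers, all $\equiv\tau(v)\pmod4$, and one of them avoids the $d^-(v)$ forbidden sums. It remains to check \eqref{eq:capacity}. If $e_0\notin\delta(X)$, the left side is $n(X)\le c(X)$. If $e_0\in\delta(X)$, it is at most $n(X)+1$, and $n(X)+1\le c(X)$ because $X$ is not tight. Lemma~\ref{lem:correction} gives $f$, and the resulting weighting is admissible.
\end{proof}

\begin{example}
Let $a=2$ and let $G$ be $K_4$ on $u,v,w_1,w_2$ without the edge $w_1w_2$. Each of the two triangles contains a non-crossing edge, so the only maximum cut is $S=\{u,v\}$, $T=\{w_1,w_2\}$ with $N=\{uv\}$. It is bad, and its only tight sets are $\emptyset$ and $V$. Let $\tau=0$ on $S$, so that we need $\sigma_b\equiv\tau$. The base weights $b(uv)=b(uw_1)=b(vw_2)=2$, $b(uw_2)=b(vw_1)=4$ give sums $8,8,6,6$ at $u,v,w_1,w_2$. We take $s(uv)=2$, correct both crossing edges at $u$ by $-1$ and both at $v$ by $+1$, and obtain weights $4$ on $uv$, $1$ and $3$ on $uw_1$ and $uw_2$, $5$ and $3$ on $vw_1$ and $vw_2$. The sums are $8,12,6,6$.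
\end{example}

If the extra capacity is missing, we set $s(e_0)=0$. Then $v$ does lose a choice. We limit the damage by putting $u$ and $v$ first in the order, so that the only conflict is between $u$ and $v$, and we resolve it with the freedom left in the base weights.

\begin{lemma}[zero shift]\label{lem:zero}
Suppose that there are an edge $e_0=uv\in N$ and a connected subgraph $D$ of $G-\{u,v\}$ such that at least three edges join $D$ to $\{u,v\}$, with at least one at $u$ and at least one at $v$. Then $G$ has an admissible weighting.
\end{lemma}

\begin{proof}
By symmetry, we may assume that there are edges $e_1=uw_1$, $e_2=uw_2$, $e_3=vw_3$ with $w_1,w_2,w_3\in V(D)$ and $w_1\ne w_2$. Take any target and an order that begins with $u,v$, so $d^-(u)=0$ and $d^-(v)=1$. Let $\kappa=d^-$, except that $\kappa(v)=0$. Again $t+\sum\kappa=t+|N|-1$ is even, so there is $b=a+2y$ satisfying \eqref{eq:base}. Put $s(e_0)=0$. The planned sums of $u$ and $v$ are $\sigma_b(u)\equiv\tau(u)$ and $\sigma_b(v)\equiv\tau(v)\pmod 4$. Lemma~\ref{lem:greedy} applies to all later vertices, and Lemma~\ref{lem:correction} applies because $|s|\le1$. So we obtain an admissible weighting provided that $\sigma_b(u)\ne\sigma_b(v)$.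

Now $\sigma_b(u)-\sigma_b(v)=a\,(d(u)-d(v))+2\Delta$ with $\Delta=\sigma_y(u)-\sigma_y(v)$. It suffices to find a cycle whose toggling changes $\Delta$, for then $y$ or the toggled function works. Toggling changes $y(e)$ by $1-2y(e)$.

If $y(e_1)=y(e_2)$, toggle the cycle formed by $e_1$, $e_2$ and a path from $w_1$ to $w_2$ in $D$. The two changes at $u$ have the same sign, so $\sigma_y(u)$ changes by $\pm2$. The cycle avoids $v$, so $\Delta$ changes by $\pm2$.

If $y(e_1)\ne y(e_2)$, choose $i\in\{1,2\}$ with $y(e_i)\ne y(e_3)$. Toggle the cycle formed by $e_i$, a path from $w_i$ to $w_3$ in $D$ (a single vertex if $w_i=w_3$), $e_3$ and $e_0$. The change on $e_0$ enters $\sigma_y(u)$ and $\sigma_y(v)$ equally and cancels in $\Delta$. The changes on $e_i$ and $e_3$ have opposite signs, so $\Delta$ changes by $\pm2$.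
\end{proof}

Two edges would not give this freedom. Suppose that a component $D$ of $G-\{u,v\}$ is attached by one edge $e$ at $u$ and one edge $e'$ at $v$. Adding the parity conditions over $V(D)$ determines the parity of $y(e)+y(e')$. When it is even, $y(e)=y(e')$ in every solution, and $D$ contributes nothing to $\Delta$.

\section{Leaves and bipartite end blocks}\label{sec:exceptional}

To decide which repair applies, we look at one end of the block structure of $G$. A graph is \emph{2-connected} if it has at least three vertices, is connected, and stays connected after the deletion of any vertex. We use two properties of a 2-connected graph $B$.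
\begin{enumerate}
\item[(P1)] Every vertex of $B$ lies on a cycle.
\item[(P2)] If $u\ne v$ and $D$ is a component of $B-\{u,v\}$, then both $u$ and $v$ have a neighbor in $D$. (If $v$ had none, then $B-u$ would contain no path from $D$ to $v$.)
\end{enumerate}
A \emph{block} of $G$ is a maximal connected subgraph that has no cut vertex of its own; it is a single edge or is 2-connected. If $G$ has a cut vertex, then it has an \emph{end block}: a block $B$ containing exactly one cut vertex $x$ of $G$. The union $R$ of the other blocks is then connected and meets $B$ only in $x$.

\begin{lemma}\label{lem:end}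
If $G$ has no leaf, then $G=B\cup R$, where $B$ is 2-connected, $R$ is connected, and $V(B)\cap V(R)=\{x\}$ for some vertex $x$. In this situation:
\begin{enumerate}
\item[(a)] every vertex $r\in V(B)\setminus\{x\}$ has all its edges in $B$, and $G-r$ is connected;
\item[(b)] a cut of $G$ is maximum if and only if its restrictions to $B$ and to $R$ are maximum, and every maximum cut of $B$ extends to a maximum cut of $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $G$ is 2-connected, let $B=G$, let $x$ be any vertex, and let $R$ consist of $x$ alone. Otherwise take an end block; it is not a single edge, since its vertex other than $x$ would be a leaf. For (a), edges of $R$ do not meet $r$, and $G-r$ is the union of the connected graphs $B-r$ and $R$, which share $x$. For (b), the number of crossing edges of a cut of $G$ is the sum of the numbers for its two restrictions. Conversely, any cut of $B$ and any cut of $R$ combine to a cut of $G$, after exchanging the two sides of one of them if they disagree at $x$.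
\end{proof}

When $G$ has a leaf or $B$ is bipartite, the end of the graph offers no edge of $N$, and we sacrifice a vertex $r$ all of whose edges are crossing. Its sum gets the residue of the opposite side, which repairs the parity count. It must then be separated from its neighbors by size instead of residue. For a leaf this is automatic.

\begin{proposition}\label{prop:leaf}
If $G$ has a bad maximum cut and a leaf, then $G$ has an admissible weighting.
\end{proposition}

\begin{proof}
Let $r$ be a leaf with neighbor $z$. By \eqref{eq:max} for $X=\{r\}$, the edge $rz$ is crossing, so $d^-(r)=0$ in every order. Take any target and any order, and let $\kappa=d^-$, except that $\kappa(r)=1$. Then $t+\sum\kappa=t+|N|+1$ is even, and Lemma~\ref{lem:base} gives $b$. Apply Lemma~\ref{lem:greedy} to all vertices other than $r$, and then Lemma~\ref{lem:correction}. All sums other than $\sigma_\omega(r)$ are congruent to $\tau$ modulo $4$, the sum $\sigma_\omega(r)=\sigma_b(r)\equiv\tau(r)+2$ is even, and every edge other than $rz$ has different sums at its ends. Finally, $\sigma_\omega(z)-\sigma_\omega(r)$ is the sum of the weights of the other edges at $z$. There is such an edge because $G$ is connected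 with $|V|\ge3$, and all weights are at least $a-1\ge1$. So $\sigma_\omega(z)>\sigma_\omega(r)$.
\end{proof}

This is the step that fails for $K_2$, where $z$ has no other edge.

Now let $B$ be bipartite. A first attempt takes $r$ of minimum degree and puts the base weight $a$ on all its edges. Then $\sigma_b(r)=a\,d(r)\le a\,d(z)\le\sigma_b(z)$ for every neighbor $z$, but equality may hold. To break the tie, we take a cycle $Z$ through $r$, lower its two edges at $r$ by $1$, and raise its other edges by $1$. All sums stay even, $r$ loses $2$, and a neighbor of $r$ along $Z$ loses $1$ and gains $1$. Since $Z$ has even length, the parity count is unchanged. The modified edges reach the ends of the weight range and cannot be corrected further, so corrections are confined to $R$. Finally, $r$ must differ from $x$, which may be the only vertex of minimum degree. In that case we reverse all inequalities and use a vertex of maximum degree.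

\begin{proposition}\label{prop:bip}
Let $G=B\cup R$ be as in Lemma~\ref{lem:end} with $B$ bipartite. If $G$ has a bad maximum cut, then $G$ has an admissible weighting.
\end{proposition}

\begin{proof}
Let $(S,T)$ be a bad maximum cut. By Lemma~\ref{lem:end}(b) it restricts to maximum cuts of $B$ and of $R$. As $B$ is bipartite, all edges of $B$ are crossing, and $N\subseteq E(R)$. Take an order with $x$ first. Then $d^-(x)=0$, and the other vertices of $B$ have no edges in $N$, so $d^-(w)=0$ for all $w\in V(B)$.

\emph{The exceptional vertex.} Compare the degrees in $G$ of the vertices of $B$. If some vertex $r\ne x$ of $B$ has the smallest degree among them, we are in the \emph{low} version. Otherwise $x$ alone has the smallest degree, so a vertex $r$ of $B$ with the largest degree differs from $x$; this is the \emph{high} version. All neighbors $z$ of $r$ lie in $B$, so they satisfy $d(z)\ge d(r)$ in the low version and $d(z)\le d(r)$ in the high version. Let $Z$ be a cycle of $B$ through $r$, given by (P1). Its length is even.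

\emph{Base weights.} Let $b=\ell+2y$, where $y=0$ on the edges at $r$, $y\in\{0,1\}$ on the other edges, and $\ell$ is the smallest entry in the following table of possible values of $b$.
\begin{center}
\begin{tabular}{l|c|c}
edge & low version & high version\\
\hline
in $Z$, at $r$ & $a-1$ & $a+3$\\
not in $Z$, at $r$ & $a$ & $a+2$\\
in $Z$, not at $r$ & $a+1$, $a+3$ & $a-1$, $a+1$\\
not in $Z$, not at $r$ & $a$, $a+2$ & $a$, $a+2$
\end{tabular}
\end{center}
All values lie in $\{a-1,\dots,a+3\}$, and $b\in\{a,a+2\}$ on $E(R)$. The function $\ell$ is odd exactly on $Z$, and each vertex meets $0$ or $2$ edges of $Z$, so every $\sigma_\ell(v)$ is even. At $r$,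
\begin{align*}
\sigma_b(r)=\sigma_\ell(r)&=2(a-1)+(d(r)-2)\,a=a\,d(r)-2&&\text{(low)},\\
\sigma_b(r)=\sigma_\ell(r)&=2(a+3)+(d(r)-2)(a+2)=(a+2)\,d(r)+2&&\text{(high)}.
\end{align*}
This sum is already fixed, so we adapt the target to it: of the two targets, choose the one with $\tau(r)\equiv\sigma_b(r)+2\pmod4$. We want $\sigma_b(v)\equiv\tau(v)+2d^-(v)\pmod4$ for all $v\ne r$. Put $\pi(v)=\tau(v)/2+d^-(v)-\sigma_\ell(v)/2$ for $v\in V$. The requirement is $\sigma_y(v)\equiv\pi(v)\pmod2$ for $v\ne r$, with $y$ free on the edges of the connected graph $G-r$. We have
\[
\sum_{v\in V}\pi(v)=t+|N|-\sum_{e\in E}\ell(e).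
\]
Here $t+|N|$ is odd because the cut is bad, and $\sum_e\ell(e)$ has the parity of the length of $Z$, so it is even. The total is odd. Also $\pi(r)=(\tau(r)-\sigma_b(r))/2$ is odd by the choice of $\tau$. Hence $\sum_{v\ne r}\pi(v)$ is even, and Lemma~\ref{lem:parity} applied to $G-r$ gives $y$.

\emph{Shifts and corrections.} Choose shifts $\pm1$ on $N$ by Lemma~\ref{lem:greedy}, applied to the vertices other than $r$. Apply Lemma~\ref{lem:correction} to the graph $R$ with its maximum cut, and put $f=0$ on $E(B)$. Then \eqref{eq:correction} holds in $G$: at the vertices of $R$ by the lemma, and at the other vertices of $B$ because both sides vanish. All weights are in range, since only edges of $R$ were changed, each by at most $1$. By \eqref{eq:planned}, $\sigma_\omega(v)\equiv\tau(v)\pmod4$ for $v\ne r$, the ends of each edge of $N$ have different sums, and $\sigma_\omega(w)=\sigma_b(w)$ for all $w\in V(B)$, including $w=x$. The sum at $r$ is even and all edges at $r$ are crossing. It remains to compare $r$ with a neighbor $z$.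

\emph{Edges at $r$.} The vertex $z$ meets no edge of $Z$ or two, and in the latter case at most one of the two, namely $rz$, is an edge at $r$. In the low version, every edge outside $Z$ has $b\ge a$, and two edges of $Z$ at $z$ have total base weight at least $(a-1)+(a+1)=2a$ if one of them is $rz$, and at least $2(a+1)$ otherwise. Since $a>0$,
\[
\sigma_\omega(z)=\sigma_b(z)\ge a\,d(z)\ge a\,d(r)=\sigma_\omega(r)+2 .
\]
In the high version, every edge outside $Z$ has $b\le a+2$, and two edges of $Z$ at $z$ have total base weight at most $(a+3)+(a+1)=2(a+2)$ if one of them is $rz$, and at most $2(a+1)$ otherwise. So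
\[
\sigma_\omega(z)=\sigma_b(z)\le(a+2)\,d(z)\le(a+2)\,d(r)=\sigma_\omega(r)-2 .
\]
In both versions $\omega$ is admissible with exceptional vertex $r$.
\end{proof}

\begin{example}
Let $a=2$ and $G=Z=C_6$ with vertices $r=v_0,v_1,\dots,v_5$ in cyclic order. In the low version both edges at $r$ get weight $1$, so $\sigma_\omega(r)=2$ and $\tau$ is $0$ on $v_0,v_2,v_4$ and $2$ on $v_1,v_3,v_5$. The other weights lie in $\{3,5\}$, and the targets at $v_1,\dots,v_4$ force them to be $5,3,3,5$ in order. The sums at $v_0,\dots,v_5$ are $2,6,8,6,8,6$.
\end{example}

\section{Non-bipartite end blocks}\label{sec:nonbip}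

A non-bipartite block contains a non-crossing edge $uv$, so the repairs of Section~\ref{sec:repairs} become available. The zero shift fails only if every component of $B-\{u,v\}$ hangs on exactly two edges, and the double shift fails only if some other maximum cut separates $u$ from $v$. When both fail, we mix the two cuts and obtain a third maximum cut, with a non-crossing edge to which the zero shift applies.

\begin{proposition}\label{prop:nonbip}
Let $G=B\cup R$ be as in Lemma~\ref{lem:end} with $B$ not bipartite. Then $G$ has an admissible weighting.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:good} we may assume that every maximum cut of $G$ is bad. Fix one. The crossing edges form a bipartite graph, so there is an edge $e_0=uv\in N\cap E(B)$. Let $D_1,\dots,D_q$ be the components of $B-\{u,v\}$. Then $q\ge1$, and by (P2) each $D_i$ is joined to both $u$ and $v$. If some $D_i$ sends at least three edges to $\{u,v\}$, Lemma~\ref{lem:zero} applies. So assume that each $D_i$ sends exactly one edge $\alpha_i$ to $u$ and exactly one edge $\beta_i$ to $v$.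

\emph{The case $q=1$.} Both $u$ and $v$ have degree $2$ in $B$, and one of them, call it $w$, differs from $x$. So $d(w)=2$ and $n(\{w\})\ge1$ because of $e_0$. By \eqref{eq:max}, $c(\{w\})=n(\{w\})=1$. The set $\{w\}$ is tight and of odd size, and Lemma~\ref{lem:odd} applies.

\emph{The case $q\ge2$} (Figure~\ref{fig:mix}). If no tight set contains exactly one of $u,v$, Lemma~\ref{lem:double} applies. Otherwise switch such a set. Regard cuts as colorings of the vertices with two colors, an edge being crossing when its ends have different colors. We have two maximum cuts, the original $\varphi_1$ and the switched $\varphi_2$, with $\varphi_1(u)=\varphi_1(v)$ and $\varphi_2(u)\ne\varphi_2(v)$. Exchanging the two colors in $\varphi_1$ if necessary, we assume that $\varphi_1(u)=\varphi_2(u)$. Then $\varphi_1(v)\ne\varphi_2(v)$.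

Let $E_i=E(D_i)\cup\{\alpha_i,\beta_i\}$, so that $E(B)$ is the disjoint union of $\{e_0\},E_1,\dots,E_q$. Let $\gamma_j(i)$ be the number of edges of $E_i$ that are crossing for $\varphi_j$. By Lemma~\ref{lem:end}(b), both colorings are maximum on $B$, so they have the same number of crossing edges in $B$. The edge $e_0$ is crossing only for $\varphi_2$. Hence $\sum_i\gamma_1(i)=1+\sum_i\gamma_2(i)$, and there is an index $i$ with $\gamma_1(i)\ge\gamma_2(i)+1$. Define $\varphi_3$ on $V(B)$ as $\varphi_1$ on $V(D_i)$ and as $\varphi_2$ elsewhere.
\begin{itemize}
\item An edge of $B$ outside $E_i$ has no end in $D_i$, so it has the same status for $\varphi_3$ as for $\varphi_2$.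
\item An edge of $E(D_i)\cup\{\alpha_i\}$ has the same status for $\varphi_3$ as for $\varphi_1$, because $\varphi_3(u)=\varphi_1(u)$.
\item The edge $\beta_i$ has opposite status for $\varphi_3$ and $\varphi_1$, because $\varphi_3(v)\ne\varphi_1(v)$.
\end{itemize}
So $\gamma_3(i)=\gamma_1(i)+1$ if $\beta_i$ is crossing for $\varphi_3$, and $\gamma_3(i)=\gamma_1(i)-1$ if not. In both cases $\gamma_3(i)\ge\gamma_1(i)-1\ge\gamma_2(i)$. On the other hand $\gamma_3(i)\le\gamma_2(i)$, since $\varphi_2$ is maximum on $B$ and the two colorings have the same crossing edges outside $E_i$. Therefore $\gamma_3(i)=\gamma_1(i)-1=\gamma_2(i)$: the coloring $\varphi_3$ is maximum on $B$, and $\beta_i$ is not crossing for it. Extend $\varphi_3$ to a maximum cut of $G$ by Lemma~\ref{lem:end}(b). By assumption this cut is bad.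

Write $\beta_i=vw'$ with $w'\in V(D_i)$, and let $K$ be the component of $B-\{v,w'\}$ that contains $u$. Choose $j\ne i$, which is possible since $q\ge2$. Then $K$ contains $D_j$, through the edge $\alpha_j$. So $v$ sends the two edges $e_0$ and $\beta_j$ to $K$, and $w'$ sends at least one edge to $K$ by (P2). Lemma~\ref{lem:zero}, applied to this cut, the edge $vw'$ and the subgraph $K$, gives an admissible weighting.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[fill=gray!20] (2.5,1.5) ellipse (1.4 and 0.55);
\draw (2.5,-1.5) ellipse (1.4 and 0.55);
\node at (2.5,1.5) {$D_i$};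
\node at (2.5,-1.5) {$D_j$};
\draw (0,0) -- node[above] {$e_0$} (5,0);
\draw (0,0) -- node[above left] {$\alpha_i$} (1.5,1.5);
\draw[very thick] (5,0) -- node[above right] {$\beta_i$} (3.5,1.5);
\draw (0,0) -- node[below left] {$\alpha_j$} (1.5,-1.5);
\draw (5,0) -- node[below right] {$\beta_j$} (3.5,-1.5);
\fill (0,0) circle (2pt) node[left] {$u$};
\fill (5,0) circle (2pt) node[right] {$v$};
\fill (1.5,1.5) circle (2pt);
\fill (3.5,1.5) circle (2pt) node[left] {$w'$};
\fill (1.5,-1.5) circle (2pt);
\fill (3.5,-1.5) circle (2pt);
\end{tikzpicture}
\caption{A 2-connected graph $B$ with an edge $e_0=uv$ such that $B-\{u,v\}$ has at least two components, each joined to $u$ by one edge and to $v$ by one edge. A maximum cut that keeps $u,v$ together is used on the shaded component, and one that separates them is used elsewhere; the edge $\beta_i=vw'$ becomes non-crossing. In $B-\{v,w'\}$, the component of $u$ contains $D_j$ and receives the edges $e_0$ and $\beta_j$ from $v$.}\label{fig:mix}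
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:connected}]
Take a maximum cut of $G$. If it is good, apply Proposition~\ref{prop:good}. Suppose that it is bad. If $G$ has a leaf, apply Proposition~\ref{prop:leaf}. Otherwise write $G=B\cup R$ as in Lemma~\ref{lem:end}, and apply Proposition~\ref{prop:bip} if $B$ is bipartite and Proposition~\ref{prop:nonbip} if it is not.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Neighbour-Sum-2-Distinguishing Edge-Weightings: Doubling the 1-2-3 Conjecture},
\texttt{https://hal.archives-ouvertes.fr/hal-01522853/document}.

\end{thebibliography}
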